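# Stellar unimodular triangulations and bounded dilation: what breaks in dimension three

## 1. Segments and triangles: insert every lattice point

We work with simplices whose vertices are lattice points and ask how simple a triangulation into smallest possible pieces can be.

**Definition (lattice simplices, unimodularity).** A lattice $d$-simplex is a $d$-dimensional simplex in $\mathbb R^d$ with vertices in $\mathbb Z^d$. Its normalized volume $\operatorname{vol}$ is $d!$ times its Euclidean volume, and it is unimodular if $\operatorname{vol}=1$. Equivalently, the differences of its vertices from one fixed vertex form a basis of $\mathbb Z^d$. A triangulation of a lattice polytope is always face-to-face. It is given by its set of maximal simplices, and we identify it with the complex of all their faces. It is unimodular if all its maximal simplices are unimodular lattice simplices. For a positive integer $c$, $c\Delta$ is the $c$-th dilate of $\Delta$.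

**Definition (carrier).** The carrier of a point in a simplicial complex is the unique face that contains the point in its relative interior. For instance, in the complex of faces of $\operatorname{conv}\{(0,0),(2,0),(0,2)\}$ the carrier of $(1,0)$ is the edge from $(0,0)$ to $(2,0)$.

**Definition (stellar subdivision).** Let $T$ be a triangulation of a polytope into lattice simplices and $x$ a lattice point of the polytope. The stellar subdivision of $T$ at $x$ keeps every maximal simplex not containing $x$. It replaces every maximal simplex $\sigma\ni x$ by the simplices $\operatorname{conv}(\{x\}\cup\tau)$, where $\tau$ runs over the facets of $\sigma$ not containing $x$. A triangulation of a lattice simplex $\Gamma$ is achieved by a successive stellar subdivision if it arises from the trivial triangulation $\{\Gamma\}$ by finitely many stellar subdivisions at lattice points.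

If $\kappa$ is the carrier of $x$, then $x\in\sigma$ exactly when $\kappa$ is a face of $\sigma$, and the facets of $\sigma$ not containing $x$ are those opposite to the vertices of $\kappa$. If $x$ is already a vertex, then only one facet of $\sigma\ni x$ misses $x$, and joining it to $x$ gives $\sigma$ back, so nothing changes. That the result is always a triangulation is Lemma 4 below.

Here is an example by hand. Take $\Gamma=\operatorname{conv}\{(0,0),(2,0),(0,2)\}$, of normalized volume $4$. Subdividing at $(1,0)$ gives $\operatorname{conv}\{(1,0),(0,0),(0,2)\}$ and $\operatorname{conv}\{(1,0),(2,0),(0,2)\}$, each of normalized volume $2$. The point $(0,1)$ lies only in the first, on its edge from $(0,0)$ to $(0,2)$, and subdividing there cuts it into two unimodular triangles. The point $(1,1)$ lies only in the second, on its edge from $(2,0)$ to $(0,2)$, and cuts it into two unimodular triangles. So $\Gamma$ has a unimodular triangulation achieved by a successive stellar subdivision. This works for every triangle.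

**Proposition 1.** Let $d\le 2$. Every lattice $d$-simplex has a unimodular triangulation achieved by a successive stellar subdivision.

**Proof.** Subdivide at all lattice points of the simplex, one after another. After the subdivision at $x$, the point $x$ is a vertex. No vertex is ever lost: if $v\ne x$ is a vertex of a subdivided simplex $\sigma$, then the carrier of $x$ has a vertex different from $v$ (otherwise $x=v$), and the facet of $\sigma$ opposite to that vertex contains $v$ but not $x$, so $v$ is a vertex of a new simplex. At the end every lattice point is a vertex. In a face-to-face triangulation a vertex lying in a simplex is a vertex of that simplex, so every maximal simplex contains no lattice points except its vertices. For $d=1$ such a segment has length $1$. For $d=2$ such a triangle has no interior lattice points and $3$ boundary lattice points, so its area is $0+\frac32-1=\frac12$ by Pick's theorem. $\square$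

## 2. Tetrahedra, dilation, and a conjecture with a bounded factor

What changes for $d=3$? The procedure still ends with simplices that contain no lattice points except their vertices, but there is no Pick's theorem to finish. Consider
$$R=\operatorname{conv}\{(0,0,0),(1,0,0),(0,1,0),(1,1,2)\},\qquad \operatorname{vol}(R)=2 .$$
At height $0$ it contains only the three vertices of a unimodular triangle, and at height $2$ only its apex. At height $1$ its points are $\big(\frac{1+\alpha}2,\frac{1+\alpha'}2,1\big)$ with $\alpha,\alpha'\ge0$, $\alpha+\alpha'\le1$. The first two coordinates lie in $[\frac12,1]$, so an integer point would need $\alpha=\alpha'=1$, which is impossible. So $R$ contains no lattice points but its vertices and is not unimodular. Inserting lattice points does nothing to it, and $R$ has no unimodular triangulation at all.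

One may therefore restrict to simplices that do have some unimodular triangulation, and allow a dilation by a factor bounded in terms of the dimension. This is Conjecture 4.1.3 in "Unimodular Covers and Triangulations of Lattice Polytopes" (https://repositorium.uni-osnabrueck.de/bitstream/urn:nbn:de:gbv:700-2008061610/2/E-Diss791_thesis.pdf).

**Conjecture 4.1.3.** There exists a map $g:\mathbb N\to\mathbb R$ such that for every $d\in\mathbb N$ and every lattice $d$-simplex $\Delta\subset\mathbb R^d$ the following holds: if $\Delta$ admits a unimodular triangulation, then there exists a positive integer $c\le g(d)$ such that $c\Delta$ admits a unimodular triangulation which is achieved by a successive stellar subdivision.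

By Proposition 1 one may take $g(1)=g(2)=1$. We shall show that the conjecture is false, and that it fails in every dimension $d\ge3$. Let $F_1=F_2=1$, $F_{k+1}=F_k+F_{k-1}$. For $k\ge3$ put
$$b=F_{k-1},\qquad N=F_k,\qquad \beta=\frac bN\in(0,1].$$
Then $\gcd(b,N)=1$ and $N\ge2$. Points of $\mathbb R^3$ are written $(X,m,w)$. Let
$$\Delta_k=\operatorname{conv}\{(0,0,0),\,(4,0,0),\,(0,2,0),\,(4b,2,4N)\},\qquad \operatorname{vol}(\Delta_k)=4\cdot2\cdot4N=32N .$$

**Theorem A.** $\Delta_k$ has a unimodular triangulation.

**Theorem B.** Let $c\ge1$, $M=2c$, $K=48M^{M+2}$. If $2F_k>K^{2^M-1}$, then $c\Delta_k$ has no unimodular triangulation achieved by a successive stellar subdivision.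

**Theorem C.** For fixed $d\ge1$, a constant $g(d)$ as in the conjecture exists if and only if $d\le2$.

The bound in Theorem B increases with $c$. So for every $C$ there is a $k$ such that $\Delta_k$ has a unimodular triangulation, but no $c\Delta_k$ with $1\le c\le C$ has one achieved by a successive stellar subdivision. Taking $d=3$ and $C\ge g(3)$ disproves the conjecture.

Theorem B has a quantitative form. If $c\Delta_k$ has a stellar unimodular triangulation, then $2F_k\le K^{2^M-1}$, that is,
$$\log_2(2F_k)\le(4^c-1)\log_2\!\big(48(2c)^{2c+2}\big),\qquad\text{so}\qquad \log_2\log_2(2F_k)\le 2c+O(\log(c+1)).$$
Since $\operatorname{vol}(\Delta_k)=32F_k$, this gives $c\ge(\frac12-o(1))\log_2\log_2\operatorname{vol}(\Delta_k)$ as $k\to\infty$.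

## 3. Gluing complexes, and why a stellar step gives a triangulation

These facts carry all the "it really is a triangulation" claims.

**Lemma 2.** A finite family of simplices that is closed under taking faces and whose members have pairwise disjoint relative interiors is a simplicial complex.

**Proof.** Let $\sigma,\tau$ be members with $\sigma\cap\tau\ne\emptyset$. A point of $\sigma\cap\tau$ lies in the relative interior of one face of $\sigma$ and of one face of $\tau$. Both are members, so they coincide. Hence $\sigma\cap\tau$ is a finite union of common faces. It is convex, so one of these faces, $\alpha$, has the dimension of $\sigma\cap\tau$, and then $\operatorname{aff}(\sigma\cap\tau)=\operatorname{aff}\alpha$. So $\sigma\cap\tau\subseteq\sigma\cap\operatorname{aff}\alpha=\alpha$, and $\sigma\cap\tau=\alpha$ is a common face. $\square$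

**Lemma 3 (gluing and purity).** (a) If $\mathcal A,\mathcal B$ are simplicial complexes with $|\mathcal A|\cap|\mathcal B|=|\mathcal I|$ for a common subcomplex $\mathcal I$, then $\mathcal A\cup\mathcal B$ is a simplicial complex. (b) In a simplicial complex whose support is a $d$-polytope, every face is a face of a $d$-simplex of the complex.

**Proof.** (a) If a point lies in the relative interiors of $\alpha\in\mathcal A$ and $\alpha'\in\mathcal B$, it lies in $|\mathcal I|$, hence in the relative interior of some $\iota\in\mathcal I$. Since $\iota\in\mathcal A$ and $\iota\in\mathcal B$, we get $\alpha=\iota=\alpha'$. Apply Lemma 2. (b) The simplices of dimension less than $d$ cover a set without interior, so the closed union of the $d$-simplices is dense in the polytope and equals it. A relative interior point of a face $\alpha$ lies in some $d$-simplex. Its carrier is a face of that simplex, and its carrier is $\alpha$. $\square$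

**Lemma 4.** A stellar subdivision of a triangulation is a triangulation.

**Proof.** Let $\kappa$ be the carrier of $x$ and write $x=\sum_{v\in\kappa}x_vv$ with all $x_v>0$ and $\sum x_v=1$. A facet $\tau$ of $\sigma\ni x$ opposite to $v\in\kappa$ does not have $x$ in its affine hull, because $x_v>0$. So $\operatorname{conv}(\{x\}\cup\tau)$ is a simplex of the right dimension.

Let $y$ lie in an old simplex containing $x$, with barycentric coordinates $y_v$ (set to $0$ for all other vertices). They depend only on the carrier of $y$, not on the chosen simplex. Put $t=\min_{v\in\kappa}y_v/x_v$. Then
$$y=tx+\sum_v(y_v-tx_v)\,v$$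
has nonnegative coefficients with sum $1$, and the coefficient of some vertex of $\kappa$ is $0$. So $y$ lies in a new simplex, and the same set is covered. The representation is the only one of this form: if $y=t'x+\sum c_vv$ with $c_v\ge0$ and some $c_v=0$ for $v\in\kappa$, then $y_v=t'x_v+c_v$, so $t'=\min_{v\in\kappa}y_v/x_v=t$. Hence the face of a new simplex that contains $y$ in its relative interior is determined by $y$.

Suppose $y$ also lies in a retained simplex, in the relative interior of its face $\rho$. Then $x\notin\rho$, $\rho$ is the old carrier of $y$, and $\kappa\not\subseteq\rho$. So some $y_v$ with $v\in\kappa$ is $0$, whence $t=0$, and the face determined above is $\rho$ as well. So the relative interiors of the faces of retained and new simplices are pairwise disjoint. Apply Lemma 2. $\square$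

## 4. Prescribing edges in a unimodular triangulation of a polygon

A lattice segment is primitive if its endpoints are its only lattice points. In the plane, Pick's theorem leaves great freedom.

**Lemma 5.** Let $Q$ be a lattice polygon and $E_0$ a set of primitive lattice segments in $Q$ meeting pairwise only in common endpoints. Then there is a unimodular triangulation of $Q$ in which all members of $E_0$ are edges.

**Proof.** Let $A=Q\cap\mathbb Z^2$, and let $E\supseteq E_0$ be an inclusion-maximal set of primitive lattice segments in $Q$ meeting pairwise only in common endpoints. We show that $E$ cuts $Q$ into empty lattice triangles.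

**Step 1.** *The purpose is to see that the boundary of $Q$ is in $E$.* Let $\sigma$ be a primitive segment on an edge of $Q$ and $\tau\ne\sigma$ a primitive segment in $Q$ meeting it at $y$. If $y$ is an endpoint of $\tau$, it is a lattice point of $\sigma$, hence an endpoint of $\sigma$. If $y$ is in the relative interior of $\tau$, then $\tau$ lies in that edge of $Q$, and two different primitive segments on one line meet at most in a common endpoint. If both endpoints were common, we would have $\sigma=\tau$. So $\sigma$ meets other primitive segments in $Q$ only in common endpoints, and by maximality $\sigma\in E$.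

**Step 2.** *The purpose is to find a corner of each region.* Let $F$ be a bounded component of $\mathbb R^2\setminus(\bigcup E\cup A)$. Let $p$ be the lexicographically smallest point of $\overline F$. As $F$ is open, $p\in\partial F\subseteq\bigcup E\cup A$. If $p$ were in the relative interior of a segment of $E$, then near $p$ the set $\bigcup E\cup A$ would be just that segment, so $\overline F$ would contain a piece of it around $p$ and hence a smaller point. So $p\in A$. If no segment of $E$ ended at $p$, then $F$ would contain a punctured neighborhood of $p$, again with smaller points. So near $p$, $F$ contains an open sector bounded by angularly consecutive segments of $E$ at $p$. Its angle is less than $\pi$, since otherwise $\overline F$ would contain near $p$ points in two opposite directions from $p$, and one of these is smaller than $p$. In particular there are two different bounding segments $[p,q],[p,q']\in E$.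

**Step 3.** *The purpose is to show that $\operatorname{conv}(p,q,q')$ contains no points of $A$ except its vertices.* Suppose it does. Such points do not lie on the primitive segments $[p,q],[p,q']$. Choose one, $r$, farthest from the line $qq'$. The parallel to $qq'$ through $r$ meets $[p,q]$ and $[p,q']$ in points $q_1,q_1'$, and $\operatorname{conv}(p,q_1,q_1')$ contains no points of $A$ except $p$ and points on $[q_1,q_1']$. In particular $[p,r]$ is primitive. It is not in $E$, because $[p,q],[p,q']$ are consecutive. Suppose a segment of $E$ contains a relative interior point $y$ of $[p,r]$. It is not contained in the line $pr$, since otherwise, being primitive and containing $y$, it would be $[p,r]$. Follow it from $y$ in a direction not approaching the line $q_1q_1'$. It cannot end in the interior of $\operatorname{conv}(p,q_1,q_1')$, where there is no point of $A$, so it reaches $[p,q_1)\cup[p,q_1')$. It does not reach $p$, since it is not on the line $pr$. So it meets $[p,q]$ or $[p,q']$ in a relative interior point of that segment, which is forbidden. Hence no segment of $E$ meets the relative interior of $[p,r]$, and a segment of $E$ containing $p$ or $r$ has this point as an endpoint. So $[p,r]$ could be added to $E$, a contradiction.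

**Step 4.** *The purpose is to identify $F$ with the interior of $\operatorname{conv}(p,q,q')$.* A segment of $E$ meeting the interior of this triangle has no endpoint in the interior, so it contains a full chord. At least one end of the chord lies on $[p,q)\cup[p,q')$. This is either a forbidden meeting in a relative interior point of $[p,q]$ or $[p,q']$, or a segment starting at $p$ into the sector, and both are impossible. So no segment of $E$ meets the interior. A segment of $E$ meeting the relative interior of $[q,q']$ in $y$ does not end there, since $y\notin A$. As it does not enter the interior of the triangle, it lies on the line $qq'$, and being primitive it is $[q,q']$. By maximality $[q,q']\in E$. So the interior of the triangle is connected, disjoint from $\bigcup E\cup A$, with boundary in $\bigcup E$. It is a component, and it meets $F$ near $p$, so it is $F$.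

**Step 5.** *The purpose is to assemble the triangulation.* The set $\bigcup E\cup A$ has no interior and its complement has finitely many components, so $Q$ is the union of the closures of the bounded ones. These are lattice triangles with edges in $E$ and no lattice points but their vertices. A point common to two of them lies on an edge of each, and since members of $E$ meet only in common endpoints, it is either on a common edge or a common vertex. So the intersection is a union of common edges and vertices. It is convex, hence a common face. A relative interior point of a segment of $E$ lies in some triangle but not in its interior, hence on an edge in $E$, which must be the given segment. So all segments of $E\supseteq E_0$ are edges. The triangles are unimodular by Pick's theorem. $\square$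

## 5. The slab over a polygon and a segment

To triangulate $\Delta_k$ we cut it at $m=1$ into two slabs, each the convex hull of a parallelogram at one height and a segment at the next. A slab can be triangulated if the polygon contains a path of edges that advances by one lattice step transversally to the segment.

**Lemma 6.** Let $a\in\mathbb Z^2$ be primitive and $\varphi:\mathbb Z^2\to\mathbb Z$ a primitive linear functional with $\varphi(a)=0$. Let $\mathcal Q$ be a unimodular triangulation of a lattice polygon $Q$, and let $q_0,\dots,q_L$ be a path of edges of $\mathcal Q$ with $\varphi(q_j)=\varphi(q_0)+j$ and $\varphi(Q)=[\varphi(q_0),\varphi(q_L)]$. Let $S=[s,s+\ell a]$ with $s\in\mathbb Z^2$, $\ell\ge1$. Then $\operatorname{conv}(Q\times\{0\}\cup S\times\{1\})$ has a unimodular triangulation restricting to $\mathcal Q$ on $Q\times\{0\}$.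

**Proof.** Choose a basis $a,a'$ of $\mathbb Z^2$ with $\varphi(a')=1$, and apply the shear $(y,h)\mapsto(y-hs,h)$. So we may assume $a=(1,0)$, $\varphi(X,w)=w$, $s=0$. The path is a graph $X=q(w)$ over $\varphi(Q)$.

**Step 1.** *The purpose is to split $Q$ along the path.* The interior of each triangle of $\mathcal Q$ is connected and disjoint from the path. So each triangle lies in $Q^-=\{X\le q(w)\}$ or in $Q^+=\{X\ge q(w)\}$. Let $\mathcal Q^\pm$ be the complex of faces of $\mathcal Q$ contained in $Q^\pm$. A point of $Q^-$ off the path lies in a triangle not contained in $Q^+$, hence in one contained in $Q^-$, and points of the path lie in edges of the path. So $|\mathcal Q^\pm|=Q^\pm$, and both complexes contain the path as a subcomplex.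

**Step 2.** *The purpose is to cut the body into three parts.* Let the row of $Q$ at $w'$ be $[A(w'),B(w')]$. At height $h<1$ the slice of the body is $(1-h)Q+hS$, that is, with $w'=w/(1-h)$,
$$w'\in\varphi(Q),\qquad (1-h)A(w')\le X\le(1-h)B(w')+h\ell .$$
At height $1$ it is $S$. Cut at $X=(1-h)q(w')$ and at $X=(1-h)q(w')+h\ell$. The three closed parts are the cone $C^-$ over $Q^-\times\{0\}$ with apex $(s,1)$; the union $J$ of the segments joining points of the path (at height $0$) to points of $S$ (at height $1$); and the cone $C^+$ over $Q^+\times\{0\}$ with apex $(s+\ell a,1)$.

**Step 3.** *The purpose is to triangulate the parts.* Triangulate $C^\pm$ by coning $\mathcal Q^\pm$. A point of $J$ at height $h\in(0,1)$ has a unique representation $(1-h)(y,0)+h(y',1)$ with $y$ on the path and $y'\in S$: its $w$-coordinate determines $y$, and then $y'$ is determined. Consider the simplices $\operatorname{conv}(\alpha\times\{0\}\cup\alpha'\times\{1\})$, not both empty, where $\alpha$ is $\emptyset$ or a face of the path, and $\alpha'$ is $\emptyset$ or a face of the subdivision of $S$ into the segments $[s+ia,s+(i+1)a]$. They are simplices, because $\varphi$ is nonconstant on edges of the path and constant on $S$. They cover $J$, the family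 is closed under faces, and by the unique representation the relative interiors are pairwise disjoint. By Lemma 2 they triangulate $J$.

**Step 4.** *The purpose is to glue.* From the inequalities of Step 2, $C^-\cap J$ is the cone over the path with apex $(s,1)$, and $C^+\cap J$ is the cone over the path with apex $(s+\ell a,1)$. In both cases both sides triangulate the intersection as the cone over the path. Moreover $C^-\cap C^+$ is the path at height $0$: for $0<h<1$ the conditions $X\le(1-h)q(w')$ and $X\ge(1-h)q(w')+h\ell$ contradict each other, and at $h=1$ the apexes differ. So $(C^-\cup J)\cap C^+$ is the cone over the path with apex $(s+\ell a,1)$. Two applications of Lemma 3(a), and Lemma 3(b), give a triangulation of the body. At height $0$ it consists of $\mathcal Q^-\cup\mathcal Q^+=\mathcal Q$.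

**Step 5.** *The purpose is to check volumes.* A cone over a unimodular triangle with apex one level higher is unimodular. A 3-simplex in $J$ has vertices $(q_j,0),(q_{j+1},0),(s+ia,1),(s+(i+1)a,1)$ and normalized volume $|\det(a,q_{j+1}-q_j)|=|\varphi(q_{j+1}-q_j)|=1$. $\square$

## 6. Two paths through the middle slice: proof of Theorem A

Use the plane with coordinates $(X,w)$ and lattice $\mathbb Z^2$; let $e=(1,0)$, $f=(b,N)$. The slices of $\Delta_k$ at $m=0,1,2$ are
$$Q_0=[0,4]e,\qquad Q=[0,2]e+[0,2]f,\qquad Q_2=[0,4]f .$$
The vertices of $\Delta_k$ are at $m=0$ and $m=2$, so each point of $\Delta_k$ lies on a segment from $Q_0$ to $Q_2$, which crosses $m=1$ in $Q$. Hence $\Delta_k$ is the union of the slabs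
$$\operatorname{conv}(Q_0\times\{m=0\}\cup Q\times\{m=1\}),\qquad \operatorname{conv}(Q\times\{m=1\}\cup Q_2\times\{m=2\}),$$
which meet in $Q\times\{m=1\}$. To apply Lemma 6 to both, we need one triangulation $\mathcal Q$ of $Q$ that contains a path for the direction $e$ and a path for the direction $f$. The two paths have to cross, so we let them cross in a lattice point and nowhere else.

Put $\xi=X-\beta w$ and $\eta=w/N$, so $Q=\{0\le\xi\le2,\ 0\le\eta\le2\}$. Put $\psi=NX-bw=N\xi$, a primitive functional with $\psi(f)=0$, and $o=e+f$, where $\xi=\eta=1$.

**Step 1.** *The purpose is to define the path $\gamma$, advancing by one in $w$.* Lattice points in one row differ by integers in $\xi$. For $w\in\{0,\dots,2N\}$ take the unique lattice point of the row with $\xi\in[1,2)$ if $w\ge N$ (arm "up"), and with $\xi\in(0,1]$ if $w\le N$ (arm "down"). In the row $w=N$, $\xi=X-b$ is an integer at lattice points, so both choices give $o$.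

**Step 2.** *The purpose is to define the path $\delta$, advancing by one in $\psi$.* Lattice points on a line $\psi=j$ differ by multiples of $f$, that is, by integers in $\eta$. For $j\in\{0,\dots,2N\}$ take the unique lattice point on $\psi=j$ with $\eta\in(0,1]$ if $j\ge N$ (arm "right"), and with $\eta\in[1,2)$ if $j\le N$ (arm "left"). The lattice points with $\psi=N$ are $e+\mathbb Zf$, so for $j=N$ both choices give $o$.

For $k=3$, where $b=1$, $N=2$, the path $\gamma$ is $(1,0),(1,1),(2,2),(3,3),(3,4)$ and $\delta$ is $(1,2),(2,3),(2,2),(2,1),(3,2)$, with $o=(2,2)$. Along $\gamma$ the values of $\xi=X-\frac w2$ are $1,\frac12,1,\frac32,1$. Along $\delta$ the values of $\psi=2X-w$ are $0,1,2,3,4$, and those of $\eta=\frac w2$ are $1,\frac32,1,\frac12,1$.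

**Step 3.** *The purpose is to show that the paths cross only in $o$.* Join consecutive points by segments. They are primitive, because $w$ respectively $\psi$ changes by $1$, and they lie in $Q$. By convexity the arms satisfy:

* up: $\xi\ge1$, and $\eta>1$ except at $o$;
* down: $\xi\le1$, and $\eta<1$ except at $o$;
* right: $\eta\le1$, and $\xi>1$ except at $o$;
* left: $\eta\ge1$, and $\xi<1$ except at $o$.

Hence any two arms meet only in $o$. For up/right, up/down and down/left the conditions force $\eta=1$, and on the up or down arm this is only $o$. For up/left, down/right and left/right they force $\xi=1$, and on the left or right arm this is only $o$. Each arm is a graph over $w$ or $\psi$, so within an arm segments meet only in common endpoints. By Lemma 5 there is a unimodular triangulation $\mathcal Q$ of $Q$ having all these segments as edges.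

**Step 4.** *The purpose is to triangulate and glue the slabs.* Apply Lemma 6 with $(a,\varphi,S)=(e,w,Q_0)$ and the path $\gamma$, where $w(Q)=[0,2N]$, and with $(a,\varphi,S)=(f,\psi,Q_2)$ and the path $\delta$, where $\psi(Q)=[0,2N]$. The slabs get unimodular triangulations which both restrict to $\mathcal Q$ on $Q\times\{m=1\}$. By Lemma 3 they form a unimodular triangulation of $\Delta_k$. This proves Theorem A. $\square$

Look at this triangulation around the edge from $(0,0,0)$ to $(1,0,0)$. The simplices containing it are those of the part $J$ of the lower slab, so they join this edge to the successive segments of $\gamma$: all $2N+1$ points of $\gamma$, at $m=1$, surround it. A stellar process has to produce such a surrounding by inserting points one at a time, starting from two points. We now study how it can do that.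

## 7. The link of an edge as it evolves in time

Fix $c\ge1$, let $M=2c$ and $\Gamma=c\Delta_k$. With $u=X-\beta w$, evaluation at the vertices gives
$$\Gamma=\{\,w\ge0,\quad w\le2Nm,\quad u\ge0,\quad u+2m\le4c\,\}.$$
On $\Gamma$ we have $0\le u\le4c$ and $0\le m\le M$. The set $E=\Gamma\cap\{m=0\}=[0,4c]\times\{(0,0)\}$ is an edge of $\Gamma$.

Suppose $T_0=\{\Gamma\},T_1,\dots,T_r$ arise by successive stellar subdivisions at lattice points $x_1,\dots,x_r$, with $T_r$ unimodular. Everything in this section is derived from this assumption.

**Step 1.** *The purpose is to describe the simplices around $z=(\frac12,0,0)$.* Let $\pi(X,m,w)=(m,w)$. Since $E$ is a face of $\Gamma$, the carrier of $z$ in $T_t$ lies in $E$. As $z$ is not a lattice point, the carrier is an edge with integer endpoints on either side of $\frac12$, so it is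
$$I_t=[(0,0,0),(j,0,0)]\quad\text{with an integer }j\ge1 .$$
The maximal simplices of $T_t$ containing $z$ are exactly those having $I_t$ as an edge; write them $\operatorname{conv}(I_t,p,p')$. Here $p,p'\notin E$, since three collinear points are not vertices of a simplex, so $m(p),m(p')\in\{1,\dots,M\}$. The vectors $\pi(p),\pi(p')$ are linearly independent, because the normalized volume is $j\,|\det(\pi(p),\pi(p'))|$.

At $z$ only the constraints $0\le w\le2Nm$ are active, so near the origin $\Gamma-z$ coincides with $\pi^{-1}(\mathcal C)$, where $\mathcal C=\{0\le w\le2Nm\}$. As $z$ is in the relative interior of $I_t$, the set $\operatorname{conv}(I_t,p,p')-z$ coincides near the origin with $\pi^{-1}(\operatorname{cone}(\pi(p),\pi(p')))$. The simplices containing $z$ cover a neighborhood of $z$ in $\Gamma$ and have disjoint interiors, so these cones cover $\mathcal C$ and have disjoint interiors. If two cones share a ray spanned by both $\pi(p)$ and $\pi(\tilde p)$, then $\operatorname{conv}(I_t,p)$ and $\operatorname{conv}(I_t,\tilde p)$ have a common relative interior point near $z$, so they are equal and $p=\tilde p$.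

**Definition (link, slope, level, gap).** By the above, the vertices opposite to $I_t$ form a sequence $p_0,\dots,p_s$, the link at time $t$, such that the simplices containing $z$ are $\operatorname{conv}(I_t,p_a,p_{a+1})$, $0\le a<s$. The slopes $\theta(p_a)=w(p_a)/m(p_a)$ increase strictly from $0$ to $2N$. The level of $p_a$ is $\ell(p_a)=m(p_a)\in\{1,\dots,M\}$. The gap of a consecutive pair is the difference of its slopes.

For example, at $t=0$ the link is $(0,2c,0),\,(4cb,2c,4cN)$: both levels are $M$, and the only gap is $2N$. In the triangulation of Theorem A the same definition would give the points of $\gamma$, with all levels $1$ and all gaps $1$.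

**Step 2.** *The purpose is to list all ways in which the link can change.* New simplices lie in the simplices they replace, so those containing $z$ arise only from old simplices containing $z$. If the new point $x$ is already a vertex, or lies in no simplex containing $z$, the link is unchanged. Otherwise $x$ lies in some $\operatorname{conv}(I,p,p')$, with $I=[(0,0,0),(j,0,0)]$:
$$x=\mu_0(0,0,0)+\mu_1(j,0,0)+\lambda p+\lambda'p',\qquad \mu_0+\mu_1+\lambda+\lambda'=1,\quad\text{all}\ge0 .$$

* If $\lambda=\lambda'=0$, then $x$ is in the relative interior of $I$, at an integer point to the right of $z$. In every simplex $\operatorname{conv}(I,p_a,p_{a+1})$, the new simplex containing $z$ is $\operatorname{conv}((0,0,0),x,p_a,p_{a+1})$. So $I$ is shortened and the link is unchanged.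
* (R) If exactly one of $\lambda,\lambda'$ is positive, say $\lambda$, then $\lambda<1$, since $x\ne p$, and $\pi(x)=\lambda\pi(p)$. The carrier of $x$ consists of $p$ and at least one endpoint of $I$. The simplices containing $z$ and $x$ are those containing $I$ and $p$. In each of them, $\operatorname{conv}(I,p,p'')$, the facet opposite $p$ gives $\operatorname{conv}(I,x,p'')$. A facet opposite an endpoint of $I$ gives a simplex with only one vertex in $E=\Gamma\cap\{m=0\}$; it meets $E$ only in that vertex and does not contain $z$. So $p$ is replaced in the link by $x$, which has the same slope, and $\ell(x)=\lambda\ell(p)<\ell(p)$.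
* (I) If $\lambda,\lambda'>0$, then $\operatorname{conv}(I,p,p')$ is the only simplex containing $z$ and $x$. The facets opposite $p'$ and $p$ give $\operatorname{conv}(I,p,x)$ and $\operatorname{conv}(I,x,p')$. As before, facets opposite endpoints of $I$ give simplices without $z$. So $x$ is inserted between $p$ and $p'$.

Thus slopes of link vertices never disappear, the level on a given slope never increases, each replacement lowers it strictly, and each step makes at most one replacement or one insertion.

**Step 3.** *The purpose is to find what constrains an insertion (I).* Write $m=\ell(p)$, $m'=\ell(p')$, $n=\ell(x)$, $g=|\theta(p')-\theta(p)|$ and $\theta(x)=\theta(p)+s(\theta(p')-\theta(p))$ with $0<s<1$. The roles of $p$ and $p'$ are interchangeable. Applying $\pi$ gives $n=\lambda m+\lambda'm'$ and $n\theta(x)=\lambda m\theta(p)+\lambda'm'\theta(p')$, so $\lambda m=(1-s)n$ and $\lambda'm'=sn$. From $\lambda+\lambda'\le1$,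
$$\frac{1-s}m+\frac s{m'}\le\frac1n. \tag{1}$$
Now let $n=m$. Then $\lambda=1-s$ and $\mu_1+\lambda'\le s$. Since $j\le4c$ and $u\in[0,4c]$ on $\Gamma$,
$$u(x)-(1-s)u(p)=\mu_1j+\lambda'u(p')\in[0,4cs],\qquad su(p)\in[0,4cs],$$
so $|u(x)-u(p)|\le4cs$. Here $x-p=(A,0,W)$ with integers $A,W$, $|W|=msg\ne0$, and $u(x)-u(p)=A-\beta W$. Hence
$$\Big|\frac AW-\beta\Big|\le\frac{4c}{mg}=\frac{2M}{mg}\qquad(n=m). \tag{2}$$
Finally, if $n=m=m'$, then $\lambda+\lambda'=(1-s)+s=1$, so
$$x\in[p,p']\qquad(n=m=m'). \tag{3}$$

**Step 4.** *The purpose is to see where the link must end.* $T_r$ is unimodular, so its edges are primitive and $I_r=[(0,0,0),(1,0,0)]$. For each simplex $\operatorname{conv}(I_r,p,p')$ we have $|\det(\pi(p),\pi(p'))|=1$, so $\pi(p),\pi(p')$ form a basis of $\mathbb Z^2$. For an integer $0\le w\le2N$, the vector $(1,w)$ lies in one of the cones of Step 1, so it is a nonnegative integer combination of such a basis. All levels are at least $1$, so $(1,w)$ is one of the two basis vectors. Therefore all integer slopes $0,\dots,2N$ occur, and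
$$\text{in }T_r\text{ every gap is at most }1. \tag{4}$$

So the process must bring a gap of $2N$ down to gaps of at most $1$, and (1), (2), (3) restrict how.

## 8. The case $c=1$: level one is rigid

Take $c=1$, so $M=2$ and the levels are $1$ and $2$. We show by hand that $\Delta_k$ itself has no stellar unimodular triangulation if $N=F_k>48$. The quotients $\beta=F_{k-1}/F_k$ start with $\frac12$ and follow $\beta\mapsto1/(1+\beta)$, which maps $[\frac12,\frac23]$ into itself. So $\beta$ has distance at least $\frac13$ from all integers.

**Step 1.** *The purpose is to show that at every time a consecutive pair containing a vertex of level $1$ has gap at most $12$.* Suppose $\ell(p)=1$ and the pair $p,q$ has gap $g>12$. The vertex $p$ is never replaced, since levels are positive integers. By (4) a later insertion occurs between $p$ and its neighbor on the side of $q$, and until the first such insertion the gap is $g$. At that insertion $n=1$: if the neighbor has level $2$, the left side of (1) is $1-\frac s2>\frac12$, so $n<2$; if it has level $1$, (1) says $n\le1$. So (2) applies with $m=1$ and gives $|\frac AW-\beta|\le\frac4g<\frac13$. Hence $\frac AW$ is not an integer; in lowest terms it is $\frac PD$ with $D\ge2$. From now on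 the neighbor has level $1$, so it is not replaced, and by (3) every further insertion lies on the segment from $p$ to the neighbor. So the neighbor always differs from $p$ by a nonzero integral multiple of $(P,0,D)$, and the gap stays at least $D\ge2$. This contradicts (4).

**Step 2.** *The purpose is to show that the vertex of slope $0$ and its neighbor can never get close.* They start as $(0,2,0)$ and $(4b,2,4N)$. As long as both have had level $2$, there was no replacement, and by (1) and (3) all insertions between them were on the segment joining them. So they differ by a nonzero multiple of $(b,0,N)$ and have gap at least $\frac N2$. Consider the first step that brings a vertex of level $1$ into the pair. If it is a replacement, the gap remains at least $\frac N2>12$. If it is an insertion, two gaps arise with sum at least $\frac N2>24$, and the new vertex of level $1$ belongs to both pairs. Either way Step 1 is contradicted. So there is no such step, and the final gap is at least $\frac N2>1$, against (4). $\square$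

This is the mechanism: two neighbors of equal level $m$ are rigid as long as levels do not drop, because by (3) only lattice points on their segment can come between them. A large gap makes the direction of that segment close to $\beta$ by (2), and then the lattice points on it are sparse.

For larger $c$ the argument as it stands fails at three places.

1. Between neighbors of levels $m<m'$ a vertex of intermediate level $n$ can be inserted, and then (2) says nothing. For $m=1$, $m'=3$, $n=2$, inequality (1) reads $1-\frac23s\le\frac12$, so it forces $s\ge\frac34$. The new vertex cannot be near $p$, and this is what we shall exploit.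
2. For $m\ge2$ the vertices of a rigid pair can still be replaced by vertices of lower level. So a final gap greater than $1$ is not the right target. The gap must stay above the size that pairs of lower minimal level are allowed to have. This calls for an induction on the minimal level, with thresholds.
3. A rigid pair of level $m$ with direction $(P,0,D)$ has gap at least $\frac Dm$, so $D$ has to exceed $m$ times such a threshold. It is no longer enough that $\beta$ is far from integers; it must be far from all fractions with denominators up to a large bound. This is why $\beta$ is a quotient of Fibonacci numbers.

## 9. Fibonacci quotients are far from fractions of smaller denominator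

**Lemma 7.** If $D\in\mathbb Z$, $1\le D\le N/2$ and $P\in\mathbb Z$, then $\big|\frac PD-\beta\big|\ge\frac1{6D^2}$.

**Proof.** The form $q(x,y)=x^2+xy-y^2$ satisfies
$$q(y,x+y)=y^2+xy+y^2-x^2-2xy-y^2=-q(x,y),\qquad q(1,1)=1,$$
so $q(b,N)=\pm1$, that is, $|\beta^2+\beta-1|=\frac1{N^2}$. Let $\rho=\frac PD$. Since $5$ is not a square, $q(P,D)\ne0$, so $|\rho^2+\rho-1|\ge\frac1{D^2}$. Subtracting, and using $D\le\frac N2$,
$$|\rho-\beta|\,|\rho+\beta+1|\ge\frac1{D^2}-\frac1{N^2}\ge\frac3{4D^2}.$$
If $|\rho-\beta|\ge1$ we are done. Otherwise $0<2\beta<\rho+\beta+1<2\beta+2\le4$, and $|\rho-\beta|\ge\frac3{16D^2}\ge\frac1{6D^2}$. $\square$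

## 10. Induction on the level: proof of Theorem B

Let $K=48M^{M+2}$, assume $2N>K^{2^M-1}$, and assume a stellar sequence $T_0,\dots,T_r$ as in Section 7 with $T_r$ unimodular. Put
$$G_m=K^{2^m-1},\qquad\text{so}\qquad G_0=1,\quad G_m=KG_{m-1}^2,\quad 2N>G_M .$$
For $0\le m\le M$ consider the following statement.

**Statement $S(m)$.** At every time $t$, every consecutive pair of the link whose minimal level is at most $m$ has gap at most $G_m$.

$S(0)$ is vacuous, since levels are at least $1$. If $S(M)$ holds, we are done: at $t=0$ the only consecutive pair has levels $M$ and gap $2N$, so $2N\le G_M$, a contradiction. So let $1\le m\le M$ and assume $S(m-1)$; we prove $S(m)$. Put $H=2G_{m-1}$, and note $G_m=KG_{m-1}^2\ge H$. Suppose $S(m)$ fails.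

**Step 1.** *The purpose is to isolate a pair and a time interval in which no level below $m$ interferes.* There are a time $t_0$ and a consecutive pair of minimal level at most $m$ with gap greater than $G_m$. As $G_m\ge G_{m-1}$, $S(m-1)$ shows that the minimal level is exactly $m$. Name the pair so that $\ell(p)=m\le\ell(p')$. For $t\ge t_0$ let $p_t$ be the link vertex of slope $\theta(p)$, let $q_t$ be its neighbor on the side of $p'$, and let $g_t$ be their gap. It is nonincreasing in $t$, since slopes never disappear. By (4), $g_r\le1<H$, so there is a first time $t_1\ge t_0$ with $g_{t_1}\le H$. We have $t_1>t_0$, since $g_{t_0}>G_m\ge H$.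

For $t_0\le t<t_1$ we have $g_t>H>G_{m-1}$, so $S(m-1)$ gives
$$\ell(p_t)\ge m,\qquad \ell(q_t)\ge m\qquad(t_0\le t<t_1). \tag{5}$$
The level on the slope $\theta(p)$ does not increase, starts at $m$, and every replacement lowers it strictly. So $p_t=p$ for these $t$. The step from $t_1-1$ to $t_1$ changes the gap, so it is an insertion between $p$ and $q_{t_1-1}$, and hence also $p_{t_1}=p$. Consequently (R)-steps changing the pair occur only at times $t<t_1$; they affect only $q$, and the new level is at least $m$ by (5).

**Step 2.** *The purpose is to control the level of every inserted vertex.* Consider an (I)-step at a time $t_0<t\le t_1$ inserting $x$ between $p$ and $q_{t-1}$, with $s$ measured from $p$. The new gaps $sg_{t-1}$ and $(1-s)g_{t-1}$ add up to $g_{t-1}>H=2G_{m-1}$, so one of them exceeds $G_{m-1}$. The vertex $x$ belongs to both new pairs, so by $S(m-1)$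
$$n=\ell(x)\ge m .$$
Let $m'=\ell(q_{t-1})\ge m$.

* If $m'>m$, the left side of (1) is greater than $\frac1{m'}$, so $n<m'$. If moreover $n>m$, then solving (1) for $s$ gives
$$s\ge\frac{\frac1m-\frac1n}{\frac1m-\frac1{m'}}>1-\frac mn\ge\frac1{m+1}\ge\frac1M, \tag{6}$$
where the last two inequalities use $m+1\le n<m'\le M$.
* If $m'=m$, then (1) gives $n\le m$, so $n=m$, and $x\in[p,q_{t-1}]$ by (3).

**Step 3.** *The purpose is to show that a vertex of level exactly $m$ must be inserted while the gap is still huge.* Call an (I)-step between $p$ and $q_{t-1}$ with $n=m$ special. Before the first special step, every (I)-step between $p$ and its neighbor has $m'>n>m$ by Step 2. So it lowers the level of the neighbor strictly and multiplies the gap by a factor $s>\frac1M$, by (6). (R)-steps on the neighbor also lower its level strictly, and keep the gap. Levels are at most $M$, so there are at most $M$ such (I)-steps. Up to (but not including) the first special step the gap is therefore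
$$>\frac{G_m}{M^M}=48M^2G_{m-1}^2\ge H .$$
Since $g_{t_1}\le H$, a special step occurs, the first one at some time $t_*\le t_1$. With $g_*=g_{t_*-1}$ we have
$$g_*>48M^2G_{m-1}^2. \tag{7}$$

**Step 4.** *The purpose is to show that the direction of the resulting segment has a large denominator.* Let $x=q_{t_*}$, $x-p=(A,0,W)$, and $\frac AW=\frac PD$ in lowest terms, $D\ge1$. We claim $D>mH$. Suppose $D\le mH$. From $2N>G_M=48M^{M+2}G_{M-1}^2$ we get
$$\frac N2>12M^{M+2}G_{M-1}^2\ge2MG_{M-1}\ge2mG_{m-1}=mH\ge D .$$
So Lemma 7 applies, and together with (2), where the gap is $g_*$, it gives $\frac1{6D^2}\le\frac{2M}{mg_*}$, that is,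
$$g_*\le\frac{12MD^2}m\le12MmH^2=48MmG_{m-1}^2\le48M^2G_{m-1}^2 .$$
This contradicts (7). So $D>mH$.

**Step 5.** *The purpose is to show that the pair is now rigid until time $t_1$.* We claim that at all times $t_*\le t\le t_1$ the neighbor $q_t$ has level $m$, and $q_t-p$ is an integral multiple of the primitive vector $(P,0,D)$. This holds at $t_*$. After that, an (R)-step on $q$ would occur at a time before $t_1$ and produce a level below $m$, which (5) forbids. An (I)-step between $p$ and $q_{t-1}$ now has $m'=m$, so by Step 2 it inserts a lattice point of level $m$ on the segment $[p,q_{t-1}]$, and the difference from $p$ is again an integral multiple of $(P,0,D)$. No other step affects the pair. Since $p$ and $q_t$ are different and have the same level $m$, their gap is the absolute difference of their $w$-coordinates divided by $m$. So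
$$g_t\ge\frac Dm>H\qquad(t_*\le t\le t_1).$$
This contradicts $g_{t_1}\le H$. Hence $S(m)$ holds.

By induction $S(M)$ holds, which contradicts $2N>G_M$ as explained above. This proves Theorem B. $\square$

With Theorem A, Conjecture 4.1.3 is disproved, with failure already at $d=3$.

## 11. Restriction to a face: dimensions above three, and Theorem C

For $d\le2$, Proposition 1 shows that $g(d)=1$ works. For $d=3$, Theorems A and B show that no constant exists. Let $d\ge4$ and let
$$\Delta_k^{(d)}=\operatorname{conv}\big(\Delta_k\times\{0\}\ \cup\ \{(0,\epsilon_i):1\le i\le d-3\}\big)\subset\mathbb R^3\times\mathbb R^{d-3},$$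
where the $\epsilon_i$ are the unit vectors. It is a lattice $d$-simplex with $4+(d-3)=d+1$ vertices.

**Step 1.** *The purpose is to see that $\Delta_k^{(d)}$ has a unimodular triangulation.* Join each simplex of a unimodular triangulation of $\Delta_k\times\{0\}$, which exists by Theorem A, with all the points $(0,\epsilon_i)$. This is an iterated cone, so it triangulates $\Delta_k^{(d)}$, and each apex adds a unit vector in a new coordinate, so the normalized volumes remain $1$.

**Step 2.** *The purpose is to show that stellar subdivisions restrict to faces.* Let $\Phi$ be a face of a lattice simplex $\Gamma$. For a triangulation $T$ of $\Gamma$ put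
$$T|_\Phi=\{\sigma\cap\Phi:\ \sigma\in T,\ \dim(\sigma\cap\Phi)=\dim\Phi\}.$$
Each $\sigma\cap\Phi$ is a face of $\sigma$, because $\Phi$ is a face of $\Gamma$. The faces of $T$ contained in $\Phi$ form a complex with support $\Phi$, so by Lemma 3(b), applied in the affine span of $\Phi$, $T|_\Phi$ is a triangulation of $\Phi$. We claim that a stellar subdivision of $T$ at $x$ leaves $T|_\Phi$ unchanged if $x\notin\Phi$, and induces the stellar subdivision of $T|_\Phi$ at $x$ if $x\in\Phi$.

Simplices not containing $x$ are kept. Let $x\in\sigma\in T$ and $\rho=\sigma\cap\Phi$. New simplices contained in $\sigma$ meet $\Phi$ inside $\rho$, so only the case $\dim\rho=\dim\Phi$ matters. Let $\kappa$ be the carrier of $x$; the facets of $\sigma$ not containing $x$ are those opposite to vertices of $\kappa$. As $\Phi$ is a face of $\Gamma$, a convex combination of points of $\Gamma$ with positive coefficients lies in $\Phi$ only if all these points do.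

* If $x\notin\Phi$, then $\operatorname{conv}(\{x\}\cup\tau)\cap\Phi=\tau\cap\Phi$. This is a face of $\rho$, so it has full dimension only if it equals $\rho$. That happens for $\tau$ opposite to a vertex of $\kappa$ outside $\Phi$, and such a vertex exists since $x\notin\Phi$. So $\rho$ remains and nothing else arises.
* If $x\in\Phi$, then $\kappa\subseteq\rho$. For $\tau$ opposite to a vertex $v$ of $\kappa$, we have $\operatorname{conv}(\{x\}\cup\tau)\cap\Phi=\operatorname{conv}(\{x\}\cup\rho_v)$, where $\rho_v$ is the facet of $\rho$ opposite $v$. These $\rho_v$ are exactly the facets of $\rho$ not containing $x$. Moreover, for $x\in\Phi$ a simplex $\sigma\cap\Phi$ contains $x$ exactly when $\sigma$ does, so the simplices of $T|_\Phi$ that are kept are the right ones.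

This proves the claim.

**Step 3.** *The purpose is to reduce to dimension three.* A face of a unimodular simplex is unimodular with respect to the lattice of its affine span, since part of a lattice basis is a basis of the lattice points in its span. Start from $\{c\Delta_k^{(d)}\}$, which restricts to the trivial triangulation of the face $c\Delta_k\times\{0\}$. By Step 2, a unimodular triangulation of $c\Delta_k^{(d)}$ achieved by a successive stellar subdivision would induce one of $c\Delta_k\times\{0\}$ with respect to the lattice $\mathbb Z^3\times\{0\}$. By Theorem B this is impossible for all $1\le c\le C$ once $k$ is large in terms of $C$. Hence no constant $g(d)$ exists for any $d\ge3$, and Theorem C is proved. $\square$
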